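\title{One-each is not expressible in nested relational algebra\\ with powerset and without equality}

\begin{abstract}
A query on complex objects is fully generic if it commutes with every function on the atomic values, injective or not. Nested relational algebra without equality selection, extended by the powerset operator, expresses only fully generic queries. The operator one-each of Beeri, Milo and Ta-Shma sends a finite family of sets to the family of all unions of nonempty subsets, one taken from each member; it is fully generic and it expresses powerset. We show that the converse fails: one-each on families of sets of objects of type $\tau$ is expressible with powerset if and only if the atomic type does not occur in $\tau$. The proof rests on a monotonicity property of all expressions of type $\{\{d\}\}\to\{\{d\}\}$, which one-each violates on the two inputs $\{\{a,b\}\}$ and $\{\{a,b\},\{b\}\}$. We also determine, for three natural size bounds on the input, when one-each becomes expressible, and show that the negative results survive the addition of all fully generic queries whose output type does not involve the atomic type.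
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Complex objects and full genericity}

Let $\mathbf{dom}$ be an infinite set of \emph{atoms}. \emph{Types} are built from the atomic type $d$ by the tuple constructor $[\tau_1,\dots,\tau_k]$, with $k\ge 0$, and the set constructor $\{\tau\}$. The \emph{objects} of type $d$ are the atoms, those of type $[\tau_1,\dots,\tau_k]$ are the tuples $[o_1,\dots,o_k]$ with $o_i$ of type $\tau_i$, and those of type $\{\tau\}$ are the finite sets of objects of type $\tau$. The type $[\,]$ has the single object $[\,]$, and $\{[\,]\}$ has the two objects $\emptyset$ and $\{[\,]\}$, which serve as truth values. A type is \emph{pure} if $d$ does not occur in it, and an object is \emph{atom-free} if no atom occurs in it; objects of pure type are atom-free. A \emph{query} $Q:\sigma\to\tau$ is a mapping from the objects of type $\sigma$ to the objects of type $\tau$.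

A function $f:\mathbf{dom}\to\mathbf{dom}$ acts on the objects of every type by $f([o_1,\dots,o_k])=[f(o_1),\dots,f(o_k)]$ and $f(S)=\{f(y):y\in S\}$. Four properties of this action are used throughout: $(g\circ f)(o)=g(f(o))$; the object $f(o)$ depends only on the values of $f$ at the atoms occurring in $o$; atom-free objects are fixed; and $f(S)=\emptyset$ if and only if $S=\emptyset$. A query $Q$ is \emph{fully generic} if
\[
Q(f(o))=f(Q(o))\qquad\text{for every input $o$ and every function } f:\mathbf{dom}\to\mathbf{dom}.
\]
Commuting with the permutations of $\mathbf{dom}$ says that $Q$ treats atoms as uninterpreted names. Commuting with all functions says in addition that $Q$ makes no use of the fact that two atoms are different. Union of sets of atoms is fully generic. Intersection is not: if $a\neq b$ and $f(a)=f(b)=c$, then $f(\{a\}\cap\{b\})=\emptyset$ while $f(\{a\})\cap f(\{b\})=\{c\}$.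

\subsection*{The languages $\mathcal L$ and $\mathcal L^{\mathsf{pow}}$}

The language $\mathcal L$, nested relational algebra without equality selection, has the following typed basic operations:
\[
\begin{array}{llll}
\text{identity} & o\mapsto o, & \text{singleton } \mathsf{sng} & o\mapsto\{o\},\\
\text{unit} & o\mapsto[\,], & \text{flatten } \mathsf{flat} & \{o_1,\dots,o_n\}\mapsto o_1\cup\dots\cup o_n,\\
\text{projection } \pi_i & [o_1,\dots,o_k]\mapsto o_i, & \text{union} & [o_1,o_2]\mapsto o_1\cup o_2,\\
\text{empty} & o\mapsto\emptyset, & \text{product} & [o_1,o_2]\mapsto o_1\times o_2,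
\end{array}
\]
where empty may return the empty set of any fixed set type and $o_1\times o_2=\{[x,y]:x\in o_1,\ y\in o_2\}$. It is closed under four constructs, whenever the types match:
\begin{itemize}
\item \emph{composition} $Q_2\circ Q_1$;
\item \emph{tupling} $o\mapsto[Q_1(o),\dots,Q_k(o)]$;
\item \emph{map}: $\mathsf{map}(Q)$ is the query $S\mapsto\{Q(y):y\in S\}$;
\item \emph{emptiness test}: for $Q_0$ with set-type output and $Q_1,Q_2$ with a common output type, all three with the same input type, $\mathsf{if}(Q_0;Q_1,Q_2)$ sends $o$ to $Q_1(o)$ if $Q_0(o)=\emptyset$ and to $Q_2(o)$ otherwise.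
\end{itemize}
The language $\mathcal L^{\mathsf{pow}}$ has one more basic operation, \emph{powerset} $\mathsf{pow}:\{\tau\}\to\{\{\tau\}\}$, which sends $s$ to the set $2^s$ of all subsets of $s$, for every type $\tau$. An \emph{expression} is an expression of $\mathcal L^{\mathsf{pow}}$, and we identify it with the query it denotes. Every expression is fully generic (Lemma~\ref{lem:generic}).

\subsection*{The operator one-each}

For a type $\tau$, the operator \emph{one-each}, due to Beeri, Milo and Ta-Shma, is the query $\mathsf{oe}_\tau:\{\{\tau\}\}\to\{\{\tau\}\}$ given by
\[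
\mathsf{oe}_\tau(\{s_1,\dots,s_n\})=\{s_1'\cup\dots\cup s_n' \;:\; \emptyset\neq s_i'\subseteq s_i \text{ for } i=1,\dots,n\}.
\]
For $n=0$ the only such union is the empty union, so $\mathsf{oe}_\tau(\emptyset)=\{\emptyset\}$. Nothing depends on this convention: our negative results use only nonempty inputs, and any other fixed atom-free value at $\emptyset$ could be produced by an emptiness test. We shall work with the description
\begin{equation}\label{eq:hit}
\mathsf{oe}_\tau(S)=\Bigl\{t\subseteq\bigcup S\;:\; t\cap s\neq\emptyset \text{ for all } s\in S\Bigr\}.
\end{equation}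
Indeed, a union $s_1'\cup\dots\cup s_n'$ meets $s_i$ in a superset of $s_i'$; conversely, a set $t$ on the right is the union of the nonempty sets $s_i'=t\cap s_i$. The simplest cases are read off from \eqref{eq:hit}:
\begin{equation}\label{eq:cases}
\mathsf{oe}_\tau(S)=
\begin{cases}
\emptyset & \text{if } \emptyset\in S,\\
2^s\setminus\{\emptyset\} & \text{if } S=\{s\},\\
\{\bigcup S\} & \text{if every member of $S$ is a singleton.}
\end{cases}
\end{equation}
The second case gives the known identity $2^s=\mathsf{oe}_\tau(\{s\})\cup\{\emptyset\}$: one-each expresses powerset. It is also known that one-each is fully generic, although \eqref{eq:hit} mentions intersection. If $t\subseteq\bigcup S$ meets every $s\in S$, then $f(t)$ meets every $f(s)$. Conversely, if $u\subseteq\bigcup f(S)$ meets every $f(s)$, then $t=\{y\in\bigcup S: f(y)\in u\}$ meets every $s\in S$ and $f(t)=u$. Thus $\mathsf{oe}_\tau(f(S))=f(\mathsf{oe}_\tau(S))$.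

So one-each is a fully generic query at least as strong as powerset, and it is natural to ask whether it is stronger. The following question is posed as open in \cite{talk}.

\medskip
\noindent\textbf{Question.} \emph{Is there, for every type $\tau$, an expression of $\mathcal L^{\mathsf{pow}}$, possibly depending on $\tau$, that expresses $\mathsf{oe}_\tau$?}
\medskip

There are reasons to guess yes. The definition of one-each uses only nonempty subsets and unions, and if the sets are handed over as a tuple, the operation is expressible. Let
\begin{equation}\label{eq:N}
N=\mathsf{flat}\circ\mathsf{map}\bigl(\mathsf{if}(\mathrm{id};\,\mathrm{empty},\,\mathsf{sng})\bigr),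
\end{equation}
which removes $\emptyset$ from a set of sets. Then $W([s_1,s_2])=\mathsf{map}(\mathrm{union})\bigl(N(2^{s_1})\times N(2^{s_2})\bigr)$ is the set of all $s_1'\cup s_2'$ with $\emptyset\ne s_i'\subseteq s_i$. But the input of one-each is a set. For a family $S$ with two members one would apply $W$ to all pairs in $S\times S$ and flatten the result, and then the diagonal pairs $[s,s]$ contribute all nonempty subsets of a single member $s$, which need not meet the other member. Discarding the diagonal asks for an equality test, and filtering $2^{\bigcup S}$ by the condition in \eqref{eq:hit} asks for an intersection test; the language offers neither as an operation. Whether some detour through higher types avoids both tests is the content of the question.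

\subsection*{Results}

The answer is no, already for $\tau=d$. The reason is a monotonicity property: a set of atoms that an expression returns on a family $D_1$ is, with one exception, also returned on every larger family.

\begin{theorem}[monotonicity]\label{thm:mono}
Let $E:\{\{d\}\}\to\{\{d\}\}$ be an expression of $\mathcal L^{\mathsf{pow}}$. Let $D_1,D_2$ be nonempty sets of nonempty sets of atoms, and let $f:\mathbf{dom}\to\mathbf{dom}$ satisfy $f(s)\in D_2$ for every $s\in D_1$. If $t\in E(D_1)$ and $\bigcup D_1\not\subseteq t$, then $f(t)\in E(D_2)$.
\end{theorem}

One-each behaves in the opposite way: a new member of the family is a new constraint on $t$. For the rest of the paper fix atoms $a\neq b$ and put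
\[
U=\{\{a,b\}\},\qquad V=\{\{a,b\},\{b\}\}.
\]

\begin{corollary}\label{cor:two}
No expression of $\mathcal L^{\mathsf{pow}}$ agrees with $\mathsf{oe}_d$ on both $U$ and $V$. In particular, no expression of $\mathcal L^{\mathsf{pow}}$ expresses $\mathsf{oe}_d$.
\end{corollary}

\begin{proof}
Suppose $E(U)=\mathsf{oe}_d(U)$ and $E(V)=\mathsf{oe}_d(V)$. Then $\{a\}\in E(U)$, and $\bigcup U=\{a,b\}\not\subseteq\{a\}$. Theorem~\ref{thm:mono} with $D_1=U$, $D_2=V$ and $f=\mathrm{id}$ gives $\{a\}\in E(V)=\mathsf{oe}_d(V)$. This contradicts \eqref{eq:hit}, because $\{a\}\cap\{b\}=\emptyset$.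
\end{proof}

The obstruction carries over to every type that contains atoms, and to no other.

\begin{theorem}[classification]\label{thm:class}
The query $\mathsf{oe}_\tau$ is expressible in $\mathcal L^{\mathsf{pow}}$ if and only if $\tau$ is pure. If $\tau$ is pure, then $\mathsf{oe}_\tau$ is expressible in $\mathcal L$ alone.
\end{theorem}

The inputs $U$ and $V$ are as small as a counterexample can be.

\begin{theorem}[small inputs]\label{thm:small}
Let $d$ occur in $\tau$ and let $k\ge0$ be an integer. Consider the inputs $S$ of type $\{\{\tau\}\}$ satisfying one of the conditions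
\[
\text{\rm(i) } |S|\le k;\qquad \text{\rm(ii) } \Bigl|\bigcup S\Bigr|\le k;\qquad \text{\rm(iii) } |s|\le k \text{ for all } s\in S.
\]
In each of the three cases, some expression of $\mathcal L^{\mathsf{pow}}$ agrees with $\mathsf{oe}_\tau$ on all such inputs if and only if $k\le1$.
\end{theorem}

Finally, the weakness of the language does not lie in its choice of tests.

\begin{theorem}[robustness]\label{thm:robust}
Theorem~\ref{thm:mono}, Corollary~\ref{cor:two}, the inexpressibility of $\mathsf{oe}_\tau$ when $d$ occurs in $\tau$, and the impossibility for $k\ge2$ in Theorem~\ref{thm:small} remain true if arbitrary fully generic queries with pure output type, for example all fully generic Boolean tests, are added to $\mathcal L^{\mathsf{pow}}$ as basic operations.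
\end{theorem}

Section~\ref{sec:example} shows the idea on $U$ and $V$. Sections~\ref{sec:dich} and~\ref{sec:sim} prove Theorem~\ref{thm:mono}, Section~\ref{sec:types} proves Theorems~\ref{thm:class} and~\ref{thm:small}, and Section~\ref{sec:robust} proves Theorem~\ref{thm:robust}.

\section{The two inputs $U$ and $V$}\label{sec:example}

We have $\mathsf{oe}_d(U)=\{\{a\},\{b\},\{a,b\}\}$ and $\mathsf{oe}_d(V)=\{\{b\},\{a,b\}\}$, and we want to see why an expression whose output on $U$ contains $\{a\}$ must also have $\{a\}$ in its output on $V$. A proof by induction on expressions needs a relation between objects, at all types, that holds between $U$ and $V$, is preserved by every operation, and is strong enough at the end.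

Since $U\subseteq V$, the first candidate is hereditary inclusion: atoms are related if they are equal, tuples are related componentwise, and a set $S$ is related to $S'$ if every member of $S$ is related to some member of $S'$. It has two defects. It relates $\emptyset$ to $\{[\,]\}$, so an emptiness test may take different branches on related inputs. And on sets of atoms it is plain inclusion, so at the end it only yields a member of $E(V)$ that \emph{contains} $a$, and $\{a,b\}\in\mathsf{oe}_d(V)$ is such a member. If we also require that every member of $S'$ be related to a member of $S$, the relation becomes equality, by induction on types, and no longer holds between $U$ and $V$. We need a condition in between.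

To find it, ask how $\{a\}$ can arise from $U$ at all. The transposition of $a$ and $b$ fixes $U$, so no fully generic query sends $U$ to $\{a\}$. The set $\{a\}$ appears only as a member of a larger result, for instance inside $\mathsf{map}(\mathsf{sng})(\mathsf{flat}(U))$, where $\mathsf{sng}$ is applied to the element $a$ that the map is currently processing. That element acts as a \emph{parameter}. So we regard each intermediate object of the computation on $U$ as a value $P([U,p])$, where $P$ is fully generic and $p$ is a parameter, and we require its partner in the computation on $V$ to be $P([V,p])$, with the same $P$ and the same $p$. This condition repairs both defects.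

\emph{Emptiness.} Let $g$ send all atoms to one atom $c$. Then $g(U)=\{\{c\}\}=g(V)$, so $g(P([U,p]))=P([\{\{c\}\},g(p)])=g(P([V,p]))$. Hence, if $P$ returns sets, $P([U,p])$ and $P([V,p])$ are both empty or both nonempty.

\emph{Exactness.} Suppose $P([U,p])=\{a\}$. We claim that $P([V,p])=\{a\}$. No function $f$ has $f(U)=V$, since $|U|<|V|$, but both families are images of a common, completely symmetric family. Take four atoms $e_{11},e_{12},e_{21},e_{22}$ that differ from $a,b$ and do not occur in $p$, put $\hat D=\{\{e_{11},e_{12}\},\{e_{21},e_{22}\}\}$, and define $h$ and $\varphi$ by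
\[
\begin{array}{c|cc|cc|c}
x & e_{11} & e_{12} & e_{21} & e_{22} & \text{any other } x\\ \hline
h(x) & a & b & a & b & x\\
\varphi(x) & a & b & b & b & x
\end{array}
\]
Then $h(\hat D)=U$ and $\varphi(\hat D)=V$, and both functions fix $p$. For $\hat t=P([\hat D,p])$, full genericity gives $h(\hat t)=\{a\}$ and $\varphi(\hat t)=P([V,p])$. The transpositions $(e_{11}\,e_{12})$ and $(e_{21}\,e_{22})$ and the block exchange $(e_{11}\,e_{21})(e_{12}\,e_{22})$ fix $[\hat D,p]$, hence fix $\hat t$, and together they carry any $e_{ij}$ to any other. So $\hat t$ contains all four $e_{ij}$ or none. If it contained all four, then $b=h(e_{12})$ would lie in $h(\hat t)=\{a\}$. So it contains none, $h$ and $\varphi$ are the identity on $\hat t$, and $P([V,p])=\hat t=\{a\}$.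

The atom $a$ was therefore not read off from the family; it was supplied by the parameter. (If $a$ did not occur in $p$, the function replacing $a$ by $b$ would fix $[\hat D,p]$ but not $\hat t=\{a\}$.) A parameter is still available after the family has grown from $U$ to $V$.

The new condition cannot do the work alone: it is preserved by \emph{every} fully generic query, one-each included. The relation that separates $\mathcal L^{\mathsf{pow}}$ from one-each imposes it together with hereditary inclusion, at every level of nesting.

\section{Fully generic queries with a parameter}\label{sec:dich}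

\begin{lemma}\label{lem:generic}
\begin{itemize}
\item[(a)] The basic operations of $\mathcal L^{\mathsf{pow}}$ are fully generic, and composition, tupling, map and the emptiness test build fully generic queries from fully generic queries. In particular, every expression is fully generic.
\item[(b)] Constant queries with atom-free value are fully generic, and so is the query $[y_1,\dots,y_m]\mapsto\{y_1,\dots,y_m\}$ of type $[\tau,\dots,\tau]\to\{\tau\}$, for every $m\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $f$. For identity, projection, singleton and the query $[y_1,\dots,y_m]\mapsto\{y_1,\dots,y_m\}$ the claim is the definition of the action of $f$. Constant queries with atom-free value, among them unit and empty, commute with $f$ because $f$ fixes their value. Images commute with unions, which covers union and flatten, and $f(o_1\times o_2)=\{[f(x),f(y)]:x\in o_1,\ y\in o_2\}=f(o_1)\times f(o_2)$. For powerset, the image of a subset of $s$ is a subset of $f(s)$, and every $u\subseteq f(s)$ is the image of $\{y\in s:f(y)\in u\}$; so $f(2^s)=2^{f(s)}$.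

For the constructs, $Q_2(Q_1(f(o)))=Q_2(f(Q_1(o)))=f(Q_2(Q_1(o)))$; tupling is treated componentwise; and $\mathsf{map}(Q)(f(S))=\{Q(f(y)):y\in S\}=\{f(Q(y)):y\in S\}=f(\mathsf{map}(Q)(S))$. In $\mathsf{if}(Q_0;Q_1,Q_2)$, the set $Q_0(f(o))=f(Q_0(o))$ is empty exactly when $Q_0(o)$ is, so the same branch $Q_j$ is taken on $o$ and on $f(o)$, and $Q_j(f(o))=f(Q_j(o))$.
\end{proof}

The next lemma is the exactness argument of Section~\ref{sec:example} in general form. It says that a fully generic query that returns a set of atoms takes from the family either everything or nothing. No relation between $f$ and the two families is assumed.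

\begin{lemma}[dichotomy]\label{lem:dich}
Let $D_1,D_2$ be nonempty sets of nonempty sets of atoms, let $f:\mathbf{dom}\to\mathbf{dom}$, let $P:[\{\{d\}\},\sigma]\to\{d\}$ be fully generic, and let $p$ be an object of type $\sigma$. Put $t=P([D_1,p])$ and $t'=P([D_2,f(p)])$. Then $t'=f(t)$ or $\bigcup D_1\subseteq t$.
\end{lemma}

\begin{proof}
Let $k=\max(|D_1|,|D_2|)$ and let $m$ be the largest cardinality of a member of $D_1\cup D_2$; then $k,m\ge1$. Since $\mathbf{dom}$ is infinite and $p$ contains finitely many atoms, there are distinct atoms $e_{ij}$, $1\le i\le k$, $1\le j\le m$, that do not occur in $p$. Let $A$ be the set of all $e_{ij}$, let $\hat s_i=\{e_{i1},\dots,e_{im}\}$ and $\hat D=\{\hat s_1,\dots,\hat s_k\}$.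

\emph{Both families are images of $\hat D$.} Let $D$ be $D_1$ or $D_2$. Since $1\le|D|\le k$, there is a surjection $i\mapsto s(i)$ from $\{1,\dots,k\}$ onto $D$. Since $1\le|s(i)|\le m$, there is a surjection from $\hat s_i$ onto $s(i)$. The blocks $\hat s_i$ are disjoint, so these surjections combine to a function on $A$ that sends $\hat D$ to $D$ and $A$ onto $\bigcup D$. Let $h$ be such a function for $D_1$, extended by the identity outside $A$, and let $\varphi$ be such a function for $D_2$, extended by $f$ outside $A$. No atom of $p$ lies in $A$, so
\[
h([\hat D,p])=[D_1,p],\qquad \varphi([\hat D,p])=[D_2,f(p)].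
\]
With $\hat t=P([\hat D,p])$, full genericity gives $t=h(\hat t)$ and $t'=\varphi(\hat t)$.

\emph{Symmetry.} For a permutation $\alpha$ of $\{1,\dots,k\}$ and a permutation $\beta$ of $\{1,\dots,m\}$, let $\pi$ send $e_{ij}$ to $e_{\alpha(i)\beta(j)}$ and fix all atoms outside $A$. Then $\pi(\hat s_i)=\hat s_{\alpha(i)}$, so $\pi(\hat D)=\hat D$; also $\pi(p)=p$, and therefore $\pi(\hat t)=P([\pi(\hat D),\pi(p)])=\hat t$. These permutations carry any element of $A$ to any other, so $\hat t\cap A=\emptyset$ or $A\subseteq\hat t$.

If $\hat t\cap A=\emptyset$, then $h$ is the identity and $\varphi$ equals $f$ on $\hat t$, so $t=\hat t$ and $t'=f(\hat t)=f(t)$. If $A\subseteq\hat t$, then $t=h(\hat t)\supseteq h(A)=\bigcup D_1$.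
\end{proof}

\section{The simulation and the proof of monotonicity}\label{sec:sim}

Throughout this section $D_1,D_2$ and $f$ are fixed as in Theorem~\ref{thm:mono}.

\subsection*{Linked objects}

\begin{definition}\label{def:link}
Objects $o,o'$ of the same type $\tau$ are \emph{linked}, written $o\rhd o'$, if there are a type $\sigma$, an object $p$ of type $\sigma$ and a fully generic query $P:[\{\{d\}\},\sigma]\to\tau$ with
\[
o=P([D_1,p]),\qquad o'=P([D_2,f(p)]).
\]
\end{definition}

The witness $(\sigma,p,P)$ is chosen after $o$ and $o'$ and may depend on them, for instance on their cardinalities. This freedom is what lets the relation pass through powerset.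

\begin{lemma}\label{lem:link}
\begin{itemize}
\item[(L1)] $o\rhd f(o)$ for every object $o$, and $D_1\rhd D_2$.
\item[(L2)] If $o\rhd o'$ and $Q$ is fully generic, then $Q(o)\rhd Q(o')$.
\item[(L3)] If $o_i\rhd o_i'$ for $i=1,\dots,m$, where $m\ge0$, then $[o_1,\dots,o_m]\rhd[o_1',\dots,o_m']$. If moreover all $o_i$ have the same type, then $\{o_1,\dots,o_m\}\rhd\{o_1',\dots,o_m'\}$.
\item[(L4)] If $o\rhd o'$ and $g:\mathbf{dom}\to\mathbf{dom}$ is constant, then $g(o)=g(o')$. In particular, linked sets are both empty or both nonempty, and linked atom-free objects are equal.
\end{itemize}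
\end{lemma}

\begin{proof}
(L1) For $o\rhd f(o)$ take $p=o$ and $P=\pi_2$. For $D_1\rhd D_2$ take $p=[\,]$ and $P=\pi_1$.

(L2) Replace $P$ by $Q\circ P$.

(L3) Let $(\sigma_i,p_i,P_i)$ witness $o_i\rhd o_i'$. Put $p=[p_1,\dots,p_m]$ and
\[
P([D,[q_1,\dots,q_m]])=[P_1([D,q_1]),\dots,P_m([D,q_m])].
\]
This $P$ is built from the $P_i$ by projections, tupling and composition (for $m=0$ it is unit), so it is fully generic by Lemma~\ref{lem:generic}(a). Since $f(p)=[f(p_1),\dots,f(p_m)]$, it witnesses the claim for tuples. The claim for sets follows from (L2) with the query $[y_1,\dots,y_m]\mapsto\{y_1,\dots,y_m\}$ of Lemma~\ref{lem:generic}(b).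

(L4) Let $c$ be the value of $g$. Since $D_1$ and $D_2$ are nonempty and have only nonempty members, $g(D_1)=\{\{c\}\}=g(D_2)$. Since $g\circ f=g$, also $g(f(p))=g(p)$. Hence
\[
g(o)=P([g(D_1),g(p)])=P([g(D_2),g(f(p))])=g(o').
\]
The last sentence follows because $g$ preserves emptiness and nonemptiness and fixes atom-free objects.
\end{proof}

\subsection*{The simulation}

The link relates two sets as wholes and says nothing about their members, whereas Theorem~\ref{thm:mono} is about members of $E(D_1)$. The following relation demands that each member have a partner that is again linked to it, and so on down to the atoms.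

\begin{definition}\label{def:R}
The relation $o\mathrel{R}o'$ between objects of the same type is defined by induction on the type.
\begin{itemize}
\item For atoms, $x\mathrel{R}x'$ if $x'=f(x)$.
\item For tuples, $[o_1,\dots,o_k]\mathrel{R}[o_1',\dots,o_k']$ if $o_i\mathrel{R}o_i'$ for all $i$.
\item For sets, $S\mathrel{R}S'$ if $S\rhd S'$ and, in addition, for every $y\in S$ there is $y'\in S'$ with $y\mathrel{R}y'$. We call the second requirement the \emph{forward condition}.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(a)] If $o\mathrel{R}o'$, then $o\rhd o'$.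
\item[(b)] $o\mathrel{R}f(o)$ for every object $o$.
\item[(c)] $D_1\mathrel{R}D_2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on the type: atoms by (L1), tuples by (L3) and the induction hypothesis, sets by definition.

(b) Induction on the type. Atoms hold by definition and tuples componentwise. For a set $S$, (L1) gives $S\rhd f(S)$, and $y\in S$ has the partner $f(y)\in f(S)$ by the induction hypothesis.

(c) We have $D_1\rhd D_2$ by (L1). A member $s\in D_1$ satisfies $s\mathrel{R}f(s)$ by (b), and $f(s)\in D_2$ by the hypothesis of Theorem~\ref{thm:mono}.
\end{proof}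

\begin{lemma}[preservation]\label{lem:pres}
If $Q$ is an expression and $o\mathrel{R}o'$ are objects of its input type, then $Q(o)\mathrel{R}Q(o')$.
\end{lemma}

\begin{proof}
Induction on $Q$, for all pairs $o\mathrel{R}o'$ at once. By Lemma~\ref{lem:R}(a), Lemma~\ref{lem:generic}(a) and (L2) we always have
\begin{equation}\label{eq:free}
Q(o)\rhd Q(o').
\end{equation}
So when the output is a set, only the forward condition has to be checked.

\emph{Identity, unit, projection.} The first is trivial, $[\,]\mathrel{R}[\,]$ holds vacuously, and $o_i\mathrel{R}o_i'$ is part of the definition of $R$ on tuples.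

\emph{Empty.} The forward condition is vacuous.

\emph{Singleton.} The only member $o$ of $\{o\}$ has the partner $o'\in\{o'\}$.

\emph{Flatten.} Let $S\mathrel{R}S'$ and $x\in y\in S$. The forward condition for $S,S'$ gives $y'\in S'$ with $y\mathrel{R}y'$, and the forward condition for $y,y'$ gives $x'\in y'$ with $x\mathrel{R}x'$. Then $x'\in\mathsf{flat}(S')$.

\emph{Union.} Let $[o_1,o_2]\mathrel{R}[o_1',o_2']$. A member of $o_1\cup o_2$ lies in some $o_i$ and has a partner in $o_i'\subseteq o_1'\cup o_2'$.

\emph{Product.} For $[x,y]\in o_1\times o_2$ choose $x'\in o_1'$ and $y'\in o_2'$ with $x\mathrel{R}x'$ and $y\mathrel{R}y'$. Then $[x',y']\in o_1'\times o_2'$ and $[x,y]\mathrel{R}[x',y']$.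

\emph{Powerset.} Let $S\mathrel{R}S'$ and let $T=\{y_1,\dots,y_m\}\subseteq S$, with $m\ge0$. We need a subset $T'$ of $S'$ with $T\mathrel{R}T'$. Choose $y_i'\in S'$ with $y_i\mathrel{R}y_i'$ and put $T'=\{y_1',\dots,y_m'\}$. The forward condition for $T,T'$ holds by construction. The link $T\rhd T'$ does not come from \eqref{eq:free}, because $T$ is a member of the output and not the output itself. It comes from listing the members of $T$: we have $y_i\rhd y_i'$ by Lemma~\ref{lem:R}(a), and (L3) gives $T\rhd T'$.

\emph{Composition and tupling.} For $Q_2\circ Q_1$ apply the induction hypothesis to $Q_1$ and the pair $o,o'$, then to $Q_2$ and the pair $Q_1(o),Q_1(o')$. For tupling apply it to each component.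

\emph{Map.} Let $S\mathrel{R}S'$. A member of $\mathsf{map}(Q_1)(S)$ has the form $Q_1(y)$ with $y\in S$. Choose $y'\in S'$ with $y\mathrel{R}y'$. By induction $Q_1(y)\mathrel{R}Q_1(y')$, and $Q_1(y')\in\mathsf{map}(Q_1)(S')$.

\emph{Emptiness test.} Let $Q=\mathsf{if}(Q_0;Q_1,Q_2)$. By \eqref{eq:free} for $Q_0$, the sets $Q_0(o)$ and $Q_0(o')$ are linked, so by (L4) both are empty or both are nonempty. The same branch $Q_j$ is taken on $o$ and on $o'$, and the induction hypothesis applies to $Q_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mono}]
By Lemmas~\ref{lem:R}(c) and~\ref{lem:pres}, $E(D_1)\mathrel{R}E(D_2)$. Let $t\in E(D_1)$ with $\bigcup D_1\not\subseteq t$. The forward condition gives $t'\in E(D_2)$ with $t\mathrel{R}t'$, hence $t\rhd t'$: there are a fully generic $P$ and a parameter $p$ with $t=P([D_1,p])$ and $t'=P([D_2,f(p)])$. The second alternative of Lemma~\ref{lem:dich} is excluded, so $t'=f(t)$, and $f(t)\in E(D_2)$.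
\end{proof}

\begin{remark}[powerset versus one-each]\label{rem:break}
The powerset case works because every set of partners $T'\subseteq S'$ is a member of $2^{S'}$. For one-each, the same choice produces a set $t'\subseteq\bigcup S'$ that meets the partners of the members of $S$, but it need not meet the members of $S'$ that are nobody's partner. With $S=U$, $S'=V$ and $f=\mathrm{id}$, the member $\{b\}$ of $V$ is of this kind.
\end{remark}

\begin{remark}[the hypotheses of Theorem~\ref{thm:mono}]\label{rem:hyp}
In the following examples $f=\mathrm{id}$.
The condition $\bigcup D_1\not\subseteq t$ excludes the second alternative of the dichotomy and cannot be dropped: for $E=\mathsf{sng}\circ\mathsf{flat}$, $D_1=\{\{a\}\}$ and $D_2=\{\{a\},\{b\}\}$ we have $\{a\}\in E(D_1)$ and $E(D_2)=\{\{a,b\}\}$.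
The nonemptiness of the members is used in (L4) and in the construction of $h$ and $\varphi$. Without it an emptiness test can tell the inputs apart: let $E(D)$ be $\emptyset$ if $\emptyset\in D$ and the set of singleton subsets of $\bigcup D$ otherwise, which is an expression by the test \eqref{eq:Z} below; then $\{a\}\in E(U)$ and $E(U\cup\{\emptyset\})=\emptyset$.
The condition $f(s)\in D_2$ is used only in Lemma~\ref{lem:R}(c), and $E=\mathrm{id}$ with $D_1=\{\{a\},\{b\}\}$, $D_2=\{\{b\}\}$, $t=\{a\}$ shows that it is needed.
\end{remark}

\section{Arbitrary types and small inputs}\label{sec:types}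

\subsection*{Types that contain atoms}

To transfer Corollary~\ref{cor:two} from $d$ to a type $\tau$ in which $d$ occurs, we encode an atom as an object of type $\tau$ and decode it again, by queries of $\mathcal L$. In a tuple type one position carries the code and the others need some filler. Since $\mathcal L$ has no constant atoms, a filler of type $d$ must be the encoded atom itself. Define $\delta_\sigma:d\to\sigma$ for every type $\sigma$ by
\[
\delta_d(x)=x,\qquad \delta_{[\sigma_1,\dots,\sigma_k]}(x)=[\delta_{\sigma_1}(x),\dots,\delta_{\sigma_k}(x)],\qquad \delta_{\{\sigma\}}(x)=\emptyset,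
\]
where the tuple case is unit for $k=0$. For every type $\tau$ in which $d$ occurs, define an encoder $\iota_\tau:d\to\tau$ and a decoder $\gamma_\tau:\tau\to\{d\}$ by induction. The decoder returns a set of atoms because a set-type object may contain no code or several.
\begin{itemize}
\item $\iota_d(x)=x$ and $\gamma_d=\mathsf{sng}$.
\item For $\tau=[\tau_1,\dots,\tau_k]$, let $i$ be the least index such that $d$ occurs in $\tau_i$. Then $\iota_\tau(x)$ has $\iota_{\tau_i}(x)$ in position $i$ and $\delta_{\tau_j}(x)$ in each position $j\neq i$, and $\gamma_\tau=\gamma_{\tau_i}\circ\pi_i$.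
\item For $\tau=\{\sigma\}$, $\iota_\tau=\mathsf{sng}\circ\iota_\sigma$ and $\gamma_\tau=\mathsf{flat}\circ\mathsf{map}(\gamma_\sigma)$.
\end{itemize}
For example, if $\tau=[\{d\},d,\{[\,]\}]$, then $\iota_\tau(x)=[\{x\},x,\emptyset]$ and $\gamma_\tau([o_1,o_2,o_3])=o_1$. All these queries are in $\mathcal L$, and
\begin{equation}\label{eq:decode}
\gamma_\tau(\iota_\tau(x))=\{x\}.
\end{equation}
This is clear for $d$. For a tuple type the left side equals $\gamma_{\tau_i}(\iota_{\tau_i}(x))$, and for $\{\sigma\}$ it equals $\mathsf{flat}(\{\gamma_\sigma(\iota_\sigma(x))\})=\gamma_\sigma(\iota_\sigma(x))$; in both cases induction applies. In particular $\iota_\tau$ is injective.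

\begin{proposition}\label{prop:embed}
Let $d$ occur in $\tau$, and let $U_\tau$ and $V_\tau$ be the images of $U$ and $V$ under $\mathsf{map}(\mathsf{map}(\iota_\tau))$. No expression agrees with $\mathsf{oe}_\tau$ on both $U_\tau$ and $V_\tau$.
\end{proposition}

\begin{proof}
Write $\iota=\iota_\tau$, and $\iota[t]=\{\iota(x):x\in t\}$ for a set $t$ of atoms. Let $S$ be an object of type $\{\{d\}\}$ and $S_\tau=\{\iota[s]:s\in S\}$. The subsets of $\bigcup S_\tau=\iota[\bigcup S]$ are the sets $\iota[t]$ with $t\subseteq\bigcup S$, and $\iota[t]\cap\iota[s]=\iota[t\cap s]$ because $\iota$ is injective. By \eqref{eq:hit},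
\[
\mathsf{oe}_\tau(S_\tau)=\{\iota[t]: t\in\mathsf{oe}_d(S)\}.
\]
By \eqref{eq:decode}, $\gamma_{\{\tau\}}(\iota[t])=\bigcup_{x\in t}\{x\}=t$. Hence, if an expression $E$ agrees with $\mathsf{oe}_\tau$ on $S_\tau$, then the expression
\begin{equation}\label{eq:red}
E'=\mathsf{map}(\gamma_{\{\tau\}})\circ E\circ\mathsf{map}(\mathsf{map}(\iota_\tau))
\end{equation}
agrees with $\mathsf{oe}_d$ on $S$. If $E$ agreed with $\mathsf{oe}_\tau$ on $U_\tau$ and $V_\tau$, then $E'$ would contradict Corollary~\ref{cor:two}.
\end{proof}

\subsection*{Pure types}

Without atoms there is nothing to be generic about, and equality becomes testable: there are finitely many objects, and each can be recognized by emptiness tests.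

\begin{lemma}\label{lem:pure}
Every query $Q:\sigma\to\pi$ between pure types is expressible in $\mathcal L$.
\end{lemma}

\begin{proof}
\emph{Finiteness.} A pure type has finitely many objects, and at least one: this holds for $[\,]$ and passes to tuple types and set types.

\emph{Constants.} Every atom-free object $c$ is the value of a constant query $\mathsf{const}_c$ of $\mathcal L$, with any input type. For $c=[c_1,\dots,c_k]$ take the tupling of the $\mathsf{const}_{c_i}$, or unit if $k=0$. For $c=\emptyset$ take empty, and for $c=\{e_1,\dots,e_m\}$ with $m\ge1$ take the iterated union of the queries $\mathsf{sng}\circ\mathsf{const}_{e_i}$.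

\emph{Tests.} Call a query with output type $\{[\,]\}$ a test, and say that it holds on $o$ if its value on $o$ is nonempty. Let $\top=\mathsf{const}_{\{[\,]\}}$ and $\bot=\mathsf{const}_\emptyset$. Then $\mathsf{if}(B;\top,\bot)$ holds exactly where the test $B$ fails, and $\mathsf{if}(B;\bot,B')$ holds exactly where both $B$ and $B'$ hold. So tests of $\mathcal L$ are closed under negation and finite conjunction, the empty conjunction being $\top$.

\emph{Equality with a constant.} For each pure type $\rho$ and each object $c$ of type $\rho$ we build a test $\mathsf{eq}_c$ of $\mathcal L$ that holds on $o$ if and only if $o=c$, by induction on $\rho$. If $c=[c_1,\dots,c_k]$, take the conjunction of the tests $\mathsf{eq}_{c_i}\circ\pi_i$. If $\rho=\{\rho'\}$, then for each object $e$ of type $\rho'$ the test $\mathsf{flat}\circ\mathsf{map}(\mathsf{eq}_e)$ holds on $o$ if and only if $e\in o$. Take the conjunction of these tests for all $e\in c$ and of their negations for the finitely many $e\notin c$.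

\emph{Case distinction.} Let $c_1,\dots,c_n$ be the objects of type $\sigma$. Put $Q_n=\mathsf{const}_{Q(c_n)}$ and $Q_j=\mathsf{if}(\mathsf{eq}_{c_j};\,Q_{j+1},\,\mathsf{const}_{Q(c_j)})$ for $j=n-1,\dots,1$. By downward induction $Q_j$ agrees with $Q$ on $c_j,\dots,c_n$, so $Q_1=Q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $d$ occurs in $\tau$, then $\mathsf{oe}_\tau$ is not expressible in $\mathcal L^{\mathsf{pow}}$ by Proposition~\ref{prop:embed}. If $\tau$ is pure, so is $\{\{\tau\}\}$, and $\mathsf{oe}_\tau$ is expressible in $\mathcal L$ by Lemma~\ref{lem:pure}.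
\end{proof}

\subsection*{Small inputs}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $k\ge2$. Both $U$ and $V$ have at most two members, a union with two elements, and members with at most two elements. The same holds for $U_\tau$ and $V_\tau$, since $\iota_\tau$ is injective. So $U_\tau$ and $V_\tau$ satisfy (i), (ii) and (iii), and Proposition~\ref{prop:embed} rules out an expression in each case.

Let $k\le1$. It suffices to treat $k=1$, since the inputs for $k=0$ are among those for $k=1$.

In case (i), take $\mathsf{if}\bigl(\mathrm{id};\ \mathsf{sng}\circ\mathrm{empty},\ \mathsf{flat}\circ\mathsf{map}(N\circ\mathsf{pow})\bigr)$ with $N$ as in \eqref{eq:N}. On $S=\emptyset$ it returns $\{\emptyset\}$. On $S=\{s\}$ it returns $\mathsf{flat}(\{N(2^s)\})=2^s\setminus\{\emptyset\}$, which is $\mathsf{oe}_\tau(S)$ by \eqref{eq:cases}.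

In cases (ii) and (iii), every member of $S$ has at most one element. The query
\begin{equation}\label{eq:Z}
Z=\mathsf{flat}\circ\mathsf{map}\bigl(\mathsf{if}(\mathrm{id};\ \mathsf{sng}\circ\mathrm{unit},\ \mathrm{empty})\bigr)
\end{equation}
is nonempty on $S$ if and only if $\emptyset\in S$. Take $\mathsf{if}(Z;\ \mathsf{sng}\circ\mathsf{flat},\ \mathrm{empty})$. If $\emptyset\in S$, it returns $\emptyset$. Otherwise every member of $S$ is a singleton, the case $S=\emptyset$ included, and it returns $\{\bigcup S\}$. Both values agree with \eqref{eq:cases}.
\end{proof}

\section{Fully generic queries with pure output}\label{sec:robust}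

\begin{proof}[Proof of Theorem~\ref{thm:robust}]
Let ``expression'' now refer to the extended language. The new basic operations are fully generic, so by Lemma~\ref{lem:generic}(a) every expression is still fully generic. Lemmas~\ref{lem:dich}, \ref{lem:link} and~\ref{lem:R} do not mention the language. In Lemma~\ref{lem:pres} one case is to be added. Let $G:\sigma\to\pi$ be fully generic with $\pi$ pure, and let $o\mathrel{R}o'$. By \eqref{eq:free} the objects $G(o)$ and $G(o')$ are linked; they are atom-free, so $G(o)=G(o')$ by (L4). Since $f$ fixes $G(o)$, Lemma~\ref{lem:R}(b) gives $G(o)\mathrel{R}f(G(o))=G(o')$.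

The proof of Theorem~\ref{thm:mono} uses only these lemmas, Corollary~\ref{cor:two} uses only Theorem~\ref{thm:mono}, and Proposition~\ref{prop:embed} uses only Corollary~\ref{cor:two} and the fact that \eqref{eq:red} is an expression when $E$ is. The negative parts of Theorems~\ref{thm:class} and~\ref{thm:small} follow from Proposition~\ref{prop:embed} as before.
\end{proof}

\begin{remark}\label{rem:shape}
Lemma~\ref{lem:pure} explains why such operations cannot help: a fully generic $G:\sigma\to\pi$ with $\pi$ pure sees only the shape of its input and is itself expressible in $\mathcal L$. Let $\sigma^\circ$ be the pure type obtained from $\sigma$ by replacing $d$ with $[\,]$, and let $u_\sigma:\sigma\to\sigma^\circ$ replace every atom by $[\,]$; it is built from unit, projections, tupling and map by induction on $\sigma$. Fix an atom $c$, let $g$ be the constant function with value $c$, and let $w_\sigma:\sigma^\circ\to\sigma$ be the mapping defined by $w_d([\,])=c$, componentwise on tuples and elementwise on sets. Induction on $\sigma$ gives $w_\sigma(u_\sigma(o))=g(o)$. Hence $G(o)=g(G(o))=G(g(o))=(G\circ w_\sigma)(u_\sigma(o))$, and $G\circ w_\sigma:\sigma^\circ\to\pi$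 is a query between pure types.
\end{remark}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Fully Generic Queries: Open Problems and Some Partial Answers},
\texttt{http://vdbuss.github.io/talk\_toulouse.pdf}.

\end{thebibliography}
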